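# Light rays and Lipschitz metrics: smoothing spherically symmetric shock-wave spacetimes to $C^{1,1}$

A spherically symmetric spacetime is described, in the usual coordinates, by two functions $A,B$ of time $t$ and area radius $r$. If the matter is a fluid with shock waves, the density jumps, and $A,B$ are continuous but have kinks. The question of these notes: do the kinks belong to the spacetime, or to the coordinates? More exactly, can we always find, near every point, new coordinates in which the metric components are differentiable with Lipschitz derivatives?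

Write $C^{0,1}$ for locally Lipschitz functions and $C^{1,1}$ for $C^1$ functions whose first derivatives are locally Lipschitz. The function $|x|$ is $C^{0,1}$ and not $C^{1,1}$; the function $x|x|$ is $C^{1,1}$ and not $C^2$.

## 1. Static metrics and the tortoise coordinate

Throughout, the speed of light is $1$, and
$$ds^2=-A\,dt^2+B\,dr^2+r^2d\Omega^2,\qquad \alpha=\sqrt A,\quad \beta=\sqrt B,\quad a=\frac{\alpha}{\beta}.$$
Radial light rays satisfy $\dot r=\pm a$, so $a$ is the coordinate speed of light. Write $h=-A\,dt^2+B\,dr^2$ for the metric of the $(t,r)$-plane, and $\nabla,\Box,K$ for its covariant derivative, wave operator and Gauss curvature. Recall the textbook formulas, for $a,b$ indices in the plane,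
$$G_{ab}=-\tfrac2r\nabla_a\nabla_b r+h_{ab}\Big(\tfrac2r\Box r-\tfrac{1-|\nabla r|^2}{r^2}\Big),\qquad G_{\theta\theta}=r\,\Box r-r^2K, \tag{1}$$
$$\alpha\beta\,\Box r=a_r,\qquad \alpha\beta K=\partial_t\Big(\frac{\beta_t}{\alpha}\Big)-\partial_r\Big(\frac{\alpha_r}{\beta}\Big). \tag{2}$$

Suppose first that $A,B>0$ depend on $r$ only, are Lipschitz near $r_*>0$, and satisfy the angular equation $G_{\theta\theta}=\kappa r^2p_\perp$ in the sense of distributions, with a bounded function $p_\perp$. By (1) and (2), this equation reads
$$\Big(\frac{\alpha_r}{\beta}\Big)_r=\alpha\beta\,\kappa p_\perp-\frac{a_r}{r}. \tag{3}$$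

**Static case.** With $x=\int_{r_*}^r dr'/a(r')$, the change $(t,r)\mapsto(t,x)$ and its inverse are $C^{1,1}$, and $ds^2=A(-dt^2+dx^2)+r^2d\Omega^2$ has $C^{1,1}$ components.

*Proof.* Since $dr=a\,dx$ and $Ba^2=A$, the form of the metric is clear. The function $dx/dr=1/a$ is Lipschitz and positive, so $x\in C^{1,1}$. Conversely $r_x=a$ is Lipschitz, so $r$ is a $C^{1,1}$ function of $x$. The right side of (3) is bounded, so $\alpha_r/\beta$ is Lipschitz. Hence $\alpha_x=a\alpha_r=\alpha\cdot(\alpha_r/\beta)$ is Lipschitz, and $A=\alpha^2$ is $C^{1,1}$ in $x$. $\square$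

**Example.** Let $0<2m/R<8/9$, and take the star of uniform density: $B^{-1}=1-2mr^2/R^3$ and $\alpha=\frac32\sqrt{1-2m/R}-\frac12\sqrt{1-2mr^2/R^3}$ for $r\le R$, and $B^{-1}=\alpha^2=1-2m/r$ for $r\ge R$. At $r=R$ the derivative of $B^{-1}$ jumps from $-4m/R^2$ to $2m/R^2$, so $B$ has a kink. But
$$\frac{\alpha_r}{\beta}=\frac{mr}{R^3}\ \ (r\le R),\qquad \frac{\alpha_r}{\beta}=\frac m{r^2}\ \ (r\ge R),$$
which is continuous at $R$ and Lipschitz. So $\alpha_x$ and $r_x=a$ are Lipschitz, and in $(t,x)$ the metric is $C^{1,1}$. The kink of $B$ was a matter of coordinates.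

Two mechanisms worked here. The derivative of $r$ in the new coordinate is algebraic in the metric, so $r$ gains a derivative. The angular equation bounds a second derivative of the remaining coefficient.

What changes when $A,B$ depend on $t$? With $u=t-x$, $v=t+x$ the static metric is $-A\,du\,dv+r^2d\Omega^2$, and $u,v$ are constant along light rays. In general we can still use functions constant along light rays, but three things are lost. First, these functions come from the flow of the ODE $\dot r=\pm a(t,r)$ with a merely Lipschitz right side, so they are only Lipschitz. Second, the angular equation becomes a wave equation, and a bound on $\phi_{uv}$ says nothing about $\phi_{uu}$ and $\phi_{vv}$. Third, $u$ may be replaced by any bi-Lipschitz function of $u$, and a bad choice destroys regularity. Section 3 shows that the first two losses are real.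

## 2. Fluid spacetimes with Lipschitz metric, and the theorem

**Setting.** We consider $G=\kappa T$ for a perfect fluid with density $\rho>0$, velocity $w$ with $|w|<1$, and pressure $p=\sigma^2\rho$, where $0<\sigma<1$ is constant. In standard Schwarzschild coordinates the metric is as in Section 1, with $B=(1-2M/r)^{-1}$, where $M(r,t)$ is the mass function; the total mass is finite. By a result of Groah and Temple, a locally inertial Glimm scheme, a fractional-step method alternating Riemann-problem steps and ODE steps, produces weak solutions from initial data of locally bounded total variation with $\rho>0$, $|w|<1$. They exist on a time interval $[0,T)$ on which $\|B\|_\infty$, $\|r\rho\|_\infty$ and $\sup_t TV_{loc}\ln\rho(\cdot,t)$ remain bounded, and may contain interacting shock waves. The fluid variables are of locally bounded variation, $A,B$ are only Lipschitz, and the Einstein equations hold only in the sense of distributions. If the metric components are $C^{1,1}$, the curvature is locally bounded and the equations hold pointwise almost everywhere: the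 solution is then a *strong solution*.

**Admissible transformation.** A $C^{1,1}$ diffeomorphism $x\mapsto y$ between open sets with $C^{1,1}$ inverse; the metric in the new coordinates is the pullback. For instance $y=x+\frac14x|x|$ near $0$: its derivative $1+\frac12|x|$ is Lipschitz and positive. It carries the kinked metric $(1+\frac12|x|)^2dx^2$ on the line to $dy^2$.

The problem, posed in the talk "A Locally Inertial" (https://www.math.ucdavis.edu/~temple/talks/2004_07_stonybrook.pdf), is whether near every point of every such solution, shock interaction points included, an admissible transformation makes the metric components $C^{1,1}$. The answer is yes.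

We consider interior points of the domain with $r>0$ (in Groah–Temple, $r>r_0>0$); Section 9 treats boundary points. Near such a point $A,B>0$ are Lipschitz, hence so is $M$.

**Matter in an orthonormal frame.** Put
$$e=\frac{\rho+pw^2}{1-w^2},\qquad j=\frac{(\rho+p)w}{1-w^2},\qquad s=\frac{\rho w^2+p}{1-w^2}. \tag{4}$$
For $T=(\rho+p)U\otimes U+pg$, where $U$ has frame components $(1,w)/\sqrt{1-w^2}$, one gets $T_{tt}=Ae$, $T_{tr}=-\sqrt{AB}\,j$, $T_{rr}=Bs$, $T_{\theta\theta}=r^2p$. Two facts will be used:
$$e-s=\rho-p=(1-\sigma^2)\rho,\qquad |j|,\,s,\,\rho\le e .$$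
The bound for $j$ is $\rho+pw^2-(\rho+p)|w|=(1-|w|)(\rho-p|w|)\ge0$; the other two are immediate from (4) and $0<p<\rho$.

**Weak equations.** If $f$ is Lipschitz and $F\in L^\infty$, the product $f\,\partial F:=\partial(fF)-(\partial f)F$ is a distribution. Equivalently, $\partial F$ may be tested against compactly supported Lipschitz functions, so multiplication by Lipschitz functions is well defined and associative. The components of $G$ are sums of terms $f\,\partial F$ and $fF_1F_2$, with $f$ smooth in $g$ and $F,F_i$ smooth in $g$ and linear in $\partial g$; so $G$ makes sense for Lipschitz metrics. An identity between expressions of this form that holds for smooth metrics also holds for Lipschitz ones. Indeed, replace $\alpha,\beta$ by mollifications $\alpha_\varepsilon,\beta_\varepsilon$. Then $f_\varepsilon\to f$ locally uniformly, while $\partial f_\varepsilon$ and $F_\varepsilon$ are bounded and converge in $L^1_{loc}$; hence all products converge in $L^1_{loc}$, and all terms converge in the sense of distributions. So (1) and (2) may be used.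

**The equations in Schwarzschild coordinates.** We rewrite $G=\kappa T$ in usable form. Here $|\nabla r|^2=1/B$ and $\alpha\beta=aB$, so $\frac2r\Box r=\frac1{rB}\big(\frac{A_r}A-\frac{B_r}B\big)$. Also $\nabla_a\nabla_br=-\Gamma^r_{ab}$ with $\Gamma^r_{tt}=\frac{A_r}{2B}$, $\Gamma^r_{tr}=\frac{B_t}{2B}$, $\Gamma^r_{rr}=\frac{B_r}{2B}$. From (1), with $1-\frac1B=\frac{2M}r$ and $\frac{B_r}{B^2}=\frac{2M_r}r-\frac{2M}{r^2}$,
$$G_{tt}=\frac{A_r}{rB}-A\Big[\frac1{rB}\Big(\frac{A_r}A-\frac{B_r}B\Big)-\frac{2M}{r^3}\Big]=A\Big[\frac{B_r}{rB^2}+\frac{2M}{r^3}\Big]=\frac{2AM_r}{r^2},$$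
$$G_{tr}=\frac{B_t}{rB}=\frac{2BM_t}{r^2},\qquad G_{rr}=\frac{B_r}{rB}+\frac1r\Big(\frac{A_r}A-\frac{B_r}B\Big)-\frac{B-1}{r^2}=\frac{A_r}{rA}-\frac{B-1}{r^2}.$$
Only first derivatives occur, so almost everywhere
$$M_r=\tfrac\kappa2r^2e,\qquad M_t=-\tfrac\kappa2r^2a\,j,\qquad \frac{A_r}A=\frac{B-1}r+\kappa rBs. \tag{5}$$
Since $M$ is Lipschitz, $e\in L^\infty_{loc}$; hence $\rho,p,j,s\in L^\infty_{loc}$.

Put $q=a_r/a$. Then $\Box r=a_r/(\alpha\beta)=q/B$, and the angular equation $r\Box r-r^2K=\kappa r^2p$ becomes, in $\mathcal D'$,
$$\partial_t\Big(\frac{\beta_t}\alpha\Big)-\partial_r\Big(\frac{\alpha_r}\beta\Big)=\alpha\beta K^*,\qquad K^*:=\frac q{rB}-\kappa p. \tag{6}$$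
Finally $\frac{B_r}B=B\,\partial_r\frac{2M}r=\kappa rBe-\frac{B-1}r$, so $q=\frac12\big(\frac{A_r}A-\frac{B_r}B\big)$ gives
$$q=\frac{B-1}r-\frac\kappa2rB(e-s)=\frac{B-1}r-\frac\kappa2rB(1-\sigma^2)\rho. \tag{7}$$

*Remark (static fluids).* If the solution is static, then $M_t=0$ forces $j=0$, so $w=0$ and $s=\sigma^2\rho$. Section 1 gives $\alpha_r=\beta\cdot(\alpha_r/\beta)$ Lipschitz, and the third equation of (5) then makes $\rho$ Lipschitz. So for this equation of state there are no static density jumps.

*Remark (another weak formulation).* Suppose one starts from (5) and the weak conservation law $\nabla_aT^{ar}=0$. Then (6) follows. For smooth metrics the identity $\nabla_aG^{ar}=0$, with $\Gamma^r_{\theta\theta}=-r/B$, reads, for $a,b\in\{t,r\}$,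
$$\partial_a(\alpha\beta r^2G^{ar})+\alpha\beta r^2\Gamma^r_{ab}G^{ab}-\frac{2\alpha\beta}{rB}G_{\theta\theta}=0 .$$
Here $G^{ab},\Gamma^r_{ab}$ contain only first derivatives of $A,B$. Under mollification they stay bounded and converge in $L^1_{loc}$, so the identity holds for Lipschitz $A,B$. Subtract the same identity for $\kappa T$ and use $G^{ab}=\kappa T^{ab}$ a.e.: there remains $\frac{2\alpha\beta}{rB}(G_{\theta\theta}-\kappa T_{\theta\theta})=0$, which is (6).

**Theorem 1.** Let $P$ be any point as above. There are a neighborhood of $P$ and a $C^{1,1}$ diffeomorphism $(t,r)\leftrightarrow(u,v)$ with $C^{1,1}$ inverse (identity on $S^2$) such that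
$$ds^2=-e^{2\phi(u,v)}\,du\,dv+r(u,v)^2d\Omega^2,\qquad \phi,\ r\in C^{1,1}.$$
In these coordinates $G=\kappa T$ holds pointwise a.e. With $\mu=\frac{1+\sigma^2}{1-\sigma^2}$ and $P\leftrightarrow(0,0)$,
$$\phi(u,v)=-\mu\log\frac{r(u,v)\,r(0,0)}{r(u,0)\,r(0,v)}+\int_0^u\!\!\int_0^vH,\qquad H=\frac{r_ur_v}{r^2}\big[(\mu-1)B-(2\mu-1)\big]\in C^{0,1}. \tag{8}$$

Any smooth chart of $S^2$ may be used, so the poles of an angular chart play no role. The proof uses only that $A,B$ are Lipschitz, that the weak Einstein equations hold, and that $p=\sigma^2\rho$ with $\sigma<1$. It uses no bound on total variation, no structure of the shock set and no entropy condition.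

## 3. What Lipschitz light speeds and bounded curvature do not give

The natural first attempt is to label the light rays of each family and use the labels as coordinates. For a general Lipschitz $a$ this fails.

**Example (rays alone).** Let $h=-a^2dt^2+dr^2$ with $a=1+|r-t|$ near the origin. With $y=r-t$, the outgoing rays $\dot r=a$ satisfy $\dot y=|y|$, so a function constant along them has the form $U=F_+(ye^{-t})$ for $y>0$ and $U=F_-(ye^t)$ for $y<0$. If $U$ is $C^1$, comparing the limits of $U_r$ at $y=0^\pm$ gives
$$F_+'(0)\,e^{-t}=F_-'(0)\,e^{t}\quad\text{for all small }t,$$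
so both numbers vanish and $U_r=0$ on the ray $r=t$. Hence no $C^1$ function with $U_r\ne0$ is constant along the outgoing rays: no choice of labels works. Here $\alpha=a$, $\beta=1$, and (2) gives $aK=-a_{rr}=-2\delta_{\{r=t\}}$. So the obstruction is a delta function in the curvature along a ray. Equation (6), whose right side is bounded, forbids it. So already the regularity of the transformation has to use (6).

**Example (bounded curvature alone).** Let $h=-e^{2\phi}du\,dv$ with $\phi=|u|v$. For such a metric $K=4e^{-2\phi}\phi_{uv}$, here $4e^{-2\phi}\,\mathrm{sign}(u)$, which is bounded. Yet $\phi_u=\mathrm{sign}(u)\,v$ jumps across $u=0$ by $2v$. Relabeling the rays changes $\phi$ by a function of $u$ plus a function of $v$, which changes the jump of $\phi_u$ by a quantity independent of $v$; the jump cannot be removed for all $v$. So a bound on $\phi_{uv}$ is not enough, and we must look inside its right side, which contains the discontinuous pressure.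

The plan is as follows. Equation (6) bounds $\phi_{uv}$; normalizing $\phi$ on two rays makes $\phi$ Lipschitz; this makes the transformation $C^{1,1}$. Then we show that the discontinuous part of $\phi_{uv}$ is exactly $-\mu(\log r)_{uv}$, where $r$ is by then known to be $C^{1,1}$.

Four tools for bounded measurable functions will be used.

1. On a convex open set, a bounded function with bounded distributional first derivatives has a Lipschitz representative. A Lipschitz function is differentiable a.e. (Rademacher), and its a.e. derivatives are its distributional ones.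
2. Bi-Lipschitz maps and their inverses preserve null sets. So the chain rule for Lipschitz functions, the inverse-matrix formula for derivatives, and the change of variables formula hold a.e. for them.
3. If $f,\partial_vf\in L^\infty$ on a rectangle, then $f$ has a representative that is, for a.e. $u$, Lipschitz in $v$ with a uniform constant. So the product and chain rules hold for $\partial_v$ of such functions.
4. **Lemma 1.** Let $\psi\in L^\infty(I\times I')$. (i) If $\psi_{uv}=0$ in $\mathcal D'$, then on smaller rectangles $\psi=F(u)+G(v)$ a.e., with $F,G\in L^\infty$. (ii) If $\psi$ is continuous and $\psi_{uv}=f\in L^\infty$, then $\psi(u,v)=\psi(u,v_1)+\psi(u_1,v)-\psi(u_1,v_1)+\int_{u_1}^u\int_{v_1}^vf$ for all $(u_1,v_1)$.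

*Proof of Lemma 1.* (i) On a smaller rectangle the mollifications satisfy $\partial_u\partial_v\psi_\varepsilon=0$, so $\psi_\varepsilon(u,v)=\psi_\varepsilon(u,v_1)+\psi_\varepsilon(u_1,v)-\psi_\varepsilon(u_1,v_1)$. Along a sequence $\psi_\varepsilon\to\psi$ a.e. By Fubini we can choose $(u_1,v_1)$ such that convergence holds at $(u_1,v_1)$, at $(u,v_1)$ for a.e. $u$, and at $(u_1,v)$ for a.e. $v$. In the limit, $\psi(u,v)=\psi(u,v_1)+\psi(u_1,v)-\psi(u_1,v_1)$ a.e., and the slices are bounded. (ii) The formula holds for $\psi_\varepsilon,f_\varepsilon$; here $\psi_\varepsilon\to\psi$ locally uniformly and $f_\varepsilon\to f$ in $L^1_{loc}$. $\square$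

## 4. Labels of light rays are bi-Lipschitz coordinates

**Step 1a: the labels.** We construct the coordinates that the ODE alone provides. Let $P=(t_0,r_*)$. Near $P$, $a$ is Lipschitz and $0<a_*\le a\le a^*$. Extend $a$ to $\mathbb R^2$ with these bounds and some Lipschitz constant $L$ (McShane extension, then truncation), and work in $|t-t_0|<1$. Let $x_\pm(t,r)$ be the value at time $t_0$ of the solution of $\dot r=\pm a(\cdot,r)$ through $(t,r)$. The distance $d$ of two solutions of the same equation satisfies $|\dot d|\le Ld$ a.e., so by Gronwall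
$$e^{-L}|r-r'|\le|x_\pm(t,r)-x_\pm(t,r')|\le e^L|r-r'|. \tag{9}$$
The solution through $(t+\delta,r)$ is within $a^*|\delta|$ of $r$ at time $t$, so by (9) $x_\pm$ is Lipschitz in $t$ too.

**Step 1b: the lower bound.** We show that the pair $(x_+,x_-)$ has a Lipschitz inverse. Given $(t,r)$, $(t',r')$ with $\delta=t'-t\ge0$, follow the $\pm$ ray from $(t,r)$ to $(t',r_\pm)$. Then $r_+\ge r+a_*\delta$, $r_-\le r-a_*\delta$ and $x_\pm(t,r)=x_\pm(t',r_\pm)$. By (9),
$$|\Delta x_+|+|\Delta x_-|\ge e^{-L}\big(|r_+-r'|+|r_--r'|\big)\ge2e^{-L}a_*\delta,$$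
$$|r-r'|\le|r-r_+|+|r_+-r'|\le a^*\delta+e^L|\Delta x_+|.$$
So $|\Delta x_+|+|\Delta x_-|\ge c'(|\Delta t|+|\Delta r|)$ with $c'>0$. The map $(\hat u,\hat v)=(-x_+,x_-)$ is Lipschitz and injective, with Lipschitz inverse on its image, and the image is open by Brouwer's invariance of domain. Restrict to a rectangle around the image of $P$ on which the original equations hold. In the flat case $a=1$ this gives $\hat u=t-t_0-r$, $\hat v=t-t_0+r$.

**Null coordinates.** Bi-Lipschitz coordinates $(u,v)$ on a rectangle that satisfy, a.e.,
$$r_u=-a\,t_u,\qquad r_v=a\,t_v,\qquad t_u,t_v\ge\text{const}>0. \tag{10}$$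

**Step 1c: $(\hat u,\hat v)$ are null coordinates.** On a line $\hat u=$ const we move along one outgoing ray $r=R(t)$ with $R'=a$, so $r_{\hat v}=a\,t_{\hat v}$. Likewise $r_{\hat u}=-a\,t_{\hat u}$. Along an outgoing ray $x_-$ increases with $t$: in the notation of Step 1b, for $\delta>0$, $x_-(t',r_+)>x_-(t',r_-)=x_-(t,r)$, because $x_-(t',\cdot)$ is increasing. So $t_{\hat v}\ge0$. Along an ingoing ray $x_+(t',r_-)<x_+(t',r_+)=x_+(t,r)$, so $\hat u=-x_+$ increases with $t$ and $t_{\hat u}\ge0$. The Jacobian
$$J=t_ur_v-t_vr_u=2a\,t_ut_v \tag{11}$$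
of a bi-Lipschitz map is bounded away from $0$ and $t_{\hat u},t_{\hat v}$ are bounded above; so they are bounded below.

**Step 1d: the metric.** In null coordinates, $dt=t_udu+t_vdv$, $dr=a(-t_udu+t_vdv)$ and $Ba^2=A$, so $h=-4At_ut_v\,du\,dv$. Set
$$e^{2\phi}:=4A\,t_ut_v=-4B\,r_ur_v, \tag{12}$$
a function bounded above and below by positive constants. So far $\phi$ is only bounded and measurable.

## 5. The field equations along light rays

**Step 2a: cross derivatives.** In arbitrary null coordinates we compute $\partial_v$ of $t_u,r_u$ and $\partial_u$ of $t_v,r_v$; these turn out to be bounded, whatever the labels. From $\partial_vr_u=\partial_ur_v$ in $\mathcal D'$ and (10), $\partial_v(at_u)+\partial_u(at_v)=0$. Since $a$ is Lipschitz, $2a\,t_{uv}=-(a_vt_u+a_ut_v)$. By the chain rule and (10), $a_v=t_v(a_t+aa_r)$ and $a_u=t_u(a_t-aa_r)$. Hence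
$$t_{uv}=-\frac{a_t}a\,t_ut_v\in L^\infty,\qquad \partial_v\log t_u=-\frac{a_t}a\,t_v,\qquad \partial_u\log t_v=-\frac{a_t}a\,t_u, \tag{13}$$
by tool 3 and the lower bounds in (10). Now $-r_u=at_u$ and $r_v=at_v$, so $\partial_v\log(-r_u)=\frac{a_v}a-\frac{a_t}at_v=a_rt_v$ and $\partial_u\log r_v=\frac{a_u}a-\frac{a_t}at_u=-a_rt_u$. With $q=a_r/a$ this is
$$\partial_v\log(-r_u)=q\,r_v,\qquad\partial_u\log r_v=q\,r_u,\qquad\text{hence}\quad r_{uv}=q\,r_ur_v\in L^\infty. \tag{14}$$
For the next step we also need the analog with $\alpha$. Use $\frac{a_t}a=\frac{\alpha_t}\alpha-\frac{\beta_t}\beta$, $\frac{a\alpha_r}\alpha=\frac{\alpha_r}\beta$, $\alpha_v=t_v(\alpha_t+a\alpha_r)$ and $\alpha_u=t_u(\alpha_t-a\alpha_r)$: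
$$\partial_v\log(\alpha t_u)=\frac{t_v}\beta(\alpha_r+\beta_t),\qquad\partial_u\log(\alpha t_v)=-\frac{t_u}\beta(\alpha_r-\beta_t). \tag{15}$$

**Step 2b: the wave equation for $\phi$.** We transport the weak equation (6) to null coordinates that are only bi-Lipschitz. Let $\psi$ be a test function of $(u,v)$. As a function of $(t,r)$ it is Lipschitz with compact support. It may be used in (6): mollify it, and note that the first derivatives converge in $L^1$ while the coefficients are bounded. So
$$\iint\Big(\frac{\beta_t}\alpha\psi_t-\frac{\alpha_r}\beta\psi_r\Big)dt\,dr=-\iint\alpha\beta K^*\psi\,dt\,dr .$$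
The inverse matrix is $u_t=r_v/J$, $u_r=-t_v/J$, $v_t=-r_u/J$, $v_r=t_u/J$; with (10),
$$J\psi_t=a(\psi_ut_v+\psi_vt_u),\qquad J\psi_r=-\psi_ut_v+\psi_vt_u .$$
Since $a/\alpha=1/\beta$, (15) gives
$$J\Big(\frac{\beta_t}\alpha\psi_t-\frac{\alpha_r}\beta\psi_r\Big)=\psi_u\frac{t_v}\beta(\alpha_r+\beta_t)-\psi_v\frac{t_u}\beta(\alpha_r-\beta_t)=\psi_u\,\partial_v\log(\alpha t_u)+\psi_v\,\partial_u\log(\alpha t_v).$$
Changing variables, $dt\,dr=J\,du\,dv$, we obtain in $\mathcal D'$
$$\partial_u\partial_v\big[\log(\alpha t_u)+\log(\alpha t_v)\big]=\alpha\beta JK^*=2A\,t_ut_vK^*=\tfrac12e^{2\phi}K^* ,$$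
using (11), $\alpha\beta a=A$, and (12). The bracket is $\log(At_ut_v)=2\phi-\log4$. Therefore
$$\phi_{uv}=\tfrac14e^{2\phi}K^*=-r_ur_v\Big(\frac qr-\kappa Bp\Big)\in L^\infty. \tag{16}$$

## 6. Normalization on two rays makes the transformation $C^{1,1}$

**Step 3: choice of labels.** We use the freedom $u\to U(u)$, $v\to V(v)$ to make $\phi$ Lipschitz. Let $\hat\phi$ be the function (12) for $(\hat u,\hat v)$, let $\hat f=\hat\phi_{\hat u\hat v}\in L^\infty$, and let $P\leftrightarrow(\hat u_0,\hat v_0)$. Lemma 1(i), applied to $\hat\phi-\int_{\hat u_0}^{\hat u}\int_{\hat v_0}^{\hat v}\hat f$, gives on a smaller rectangle around $P$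
$$\hat\phi=F(\hat u)+G(\hat v)+\int_{\hat u_0}^{\hat u}\!\int_{\hat v_0}^{\hat v}\hat f\quad\text{a.e.},\qquad F,G\in L^\infty .$$
Put $u=\int_{\hat u_0}^{\hat u}e^{2F}$ and $v=\int_{\hat v_0}^{\hat v}e^{2G}$. These are increasing bi-Lipschitz functions of $\hat u$ and $\hat v$. So $(u,v)$ are again null coordinates, and Step 2 applies to them. By (12), $e^{2\hat\phi}=e^{2\phi}e^{2F+2G}$, so $\phi=\iint\hat f\,d\hat u\,d\hat v$. Hence, on a rectangle around $(0,0)\leftrightarrow P$,
$$\phi\ \text{is Lipschitz},\qquad\phi=0\ \text{ on }\ \{u=0\}\cup\{v=0\}. \tag{17}$$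
The rough parts $F,G$ of $\hat\phi$ have been absorbed into the labels. From now on $(u,v)$ are these coordinates.

**Step 4: $t,r\in C^{1,1}$.** By (14) we control $\partial_v\log(-r_u)$ and $\partial_u\log r_v$; we now recover the two missing derivatives from $\phi$. Taking logarithms in (12),
$$2\phi=\log4+\log B+\log(-r_u)+\log r_v. \tag{18}$$
Here $\phi$ and $B$ are Lipschitz in $(u,v)$. Hence $\partial_v\log r_v=2\phi_v-\partial_v\log B-q\,r_v\in L^\infty$, and also $\partial_u\log r_v=q\,r_u\in L^\infty$. So $\log r_v$ and $r_v$ are Lipschitz. In the same way $\partial_u\log(-r_u)=2\phi_u-\partial_u\log B-q\,r_u$ and $\partial_v\log(-r_u)=q\,r_v$ are bounded, so $r_u$ is Lipschitz. Thus $r\in C^{1,1}$. Next, $t_u=-r_u/a$ and $t_v=r_v/a$ are Lipschitz, so $t\in C^{1,1}$. The homeomorphism $(u,v)\mapsto(t,r)$ is $C^{1,1}$ with continuous Jacobian $2at_ut_v$ bounded below. Its inverse is $C^1$ by the inverse function theorem, and the derivative of the inverse is the inverse matrix, a Lipschitz function of $(u,v)$, evaluated along a Lipschitz map. So the inverse is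 $C^{1,1}$, and the transformation is admissible.

## 7. The pressure as a mixed derivative

**Step 5: $\phi\in C^{1,1}$.** The second example of Section 3 shows that (16) must be examined further. The only discontinuous functions in it are $q$ and $p$. By (7) both are affine in $\rho$ with Lipschitz coefficients, so $p$ can be expressed through $q$; and by (14) $q$ is itself a mixed derivative, $q\,r_ur_v=r_{uv}$.

In detail: (7) gives $\kappa B\rho=\frac2{(1-\sigma^2)r}\big(\frac{B-1}r-q\big)$. This division by $1-\sigma^2$ is where $\sigma<1$ enters. Since $\mu-1=\frac{2\sigma^2}{1-\sigma^2}$,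
$$\kappa Bp=\sigma^2\kappa B\rho=\frac{\mu-1}r\Big(\frac{B-1}r-q\Big).$$
Insert this in (16) and use (14):
$$\phi_{uv}=-\mu\frac{q\,r_ur_v}r+(\mu-1)\frac{(B-1)r_ur_v}{r^2}=-\mu\frac{r_{uv}}r+(\mu-1)\frac{(B-1)r_ur_v}{r^2}.$$
Since $(\log r)_{uv}=\frac{r_{uv}}r-\frac{r_ur_v}{r^2}$,
$$(\phi+\mu\log r)_{uv}=H,\qquad H=\frac{r_ur_v}{r^2}\big[(\mu-1)B-(2\mu-1)\big]. \tag{19}$$
By Step 4, $H$ is Lipschitz. All the discontinuous terms have moved to the left side. The function $\chi=\phi+\mu\log r$ is continuous, so Lemma 1(ii) gives
$$\chi(u,v)=\chi(u,0)+\chi(0,v)-\chi(0,0)+\int_0^u\!\!\int_0^vH .$$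
By (17), $\chi(u,0)=\mu\log r(u,0)$, and similarly for the other two terms; solving for $\phi$ gives (8).

Both parts of (8) are $C^{1,1}$: the logarithm because $r\in C^{1,1}$ and $r>0$; the double integral because its derivatives $\int_0^vH(u,v')\,dv'$ and $\int_0^uH(u',v)\,du'$ are Lipschitz in both variables. Hence $\phi\in C^{1,1}$. The identity $g=-e^{2\phi}du\,dv+r^2d\Omega^2$, valid a.e., holds everywhere by continuity.

## 8. The Einstein equations hold almost everywhere

**Step 6: direct check.** It remains to see that the solution is strong. Now $\phi,r\in C^{1,1}$ have bounded second derivatives a.e., and $G$ can be computed a.e. from (1). For $h=-e^{2\phi}du\,dv$: $h_{uv}=-\frac12e^{2\phi}$, $h^{uv}=-2e^{-2\phi}$, the only nonzero Christoffel symbols are $\Gamma^u_{uu}=2\phi_u$ and $\Gamma^v_{vv}=2\phi_v$, and $K=4e^{-2\phi}\phi_{uv}=K^*$ by (16). By (12) and (14),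
$$\Box r=-4e^{-2\phi}r_{uv}=\frac qB,\qquad|\nabla r|^2=-4e^{-2\phi}r_ur_v=\frac1B .$$
For the matter write $T=B\big[e(a\,dt)^2-2j(a\,dt)\,dr+s\,dr^2\big]+\dots$, where $a\,dt=-r_udu+r_vdv$ by (10). Then
$$T_{uu}=Br_u^2(e+2j+s),\qquad T_{uv}=-Br_ur_v(e-s),\qquad T_{vv}=Br_v^2(e-2j+s). \tag{20}$$

*Component $\theta\theta$.* $G_{\theta\theta}=r\Box r-r^2K^*=\frac{rq}B-\frac{rq}B+\kappa r^2p=\kappa r^2p$.

*Component $uv$.* As $h_{uv}\Box r=2r_{uv}$, (1) gives $G_{uv}=-\frac2rr_{uv}+\frac4rr_{uv}+\frac{e^{2\phi}}{2r^2}\big(1-\frac1B\big)$. With (14), (12) and (7),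
$$G_{uv}=\frac{2r_ur_v}r\Big(q-\frac{B-1}r\Big)=-\kappa Br_ur_v(e-s)=\kappa T_{uv}.$$

*Component $vv$.* By (5) and (10), $M_v=M_tt_v+M_rr_v=\frac\kappa2r^2r_v(e-j)$. So $\partial_v\log B=B\,\partial_v\frac{2M}r=r_v\big(\kappa rB(e-j)-\frac{B-1}r\big)$. By (18) and (14), $2\phi_v-\partial_v\log r_v=\partial_v\log B+q\,r_v$; inserting (7),
$$2\phi_v-\partial_v\log r_v=\tfrac\kappa2rB\,r_v\,(e-2j+s). \tag{21}$$
As $h_{vv}=0$, $G_{vv}=-\frac2r(r_{vv}-2\phi_vr_v)=\frac{2r_v}r(2\phi_v-\partial_v\log r_v)=\kappa Br_v^2(e-2j+s)=\kappa T_{vv}$.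

*Component $uu$.* $M_u=M_tt_u+M_rr_u=\frac\kappa2r^2r_u(e+j)$, so $\partial_u\log B=r_u\big(\kappa rB(e+j)-\frac{B-1}r\big)$. By (18), (14) and (7), in the same way,
$$2\phi_u-\partial_u\log(-r_u)=\partial_u\log B+q\,r_u=\tfrac\kappa2rB\,r_u\,(e+2j+s), \tag{22}$$
and $G_{uu}=-\frac2r(r_{uu}-2\phi_ur_u)=\kappa Br_u^2(e+2j+s)=\kappa T_{uu}$.

This completes the proof of Theorem 1. $\blacksquare$

## 9. Points on the initial line and on the inner boundary

**Proposition 2.** Let $P$ be a boundary point $(0,r_*)$ with $r_*>r_0$, or $(t_*,r_0)$ with $0<t_*<T$, $r_0>0$. Assume that $A,B>0$ are Lipschitz up to the boundary near $P$. Then the conclusion of Theorem 1 (except the form of (8), which uses another base point) holds on a relative neighborhood of $P$ in $\{t\ge0\}$, resp. $\{r\ge r_0\}$, with $C^{1,1}$ regularity up to the boundary.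

*Proof.* The only new difficulty is that the rectangles used in Steps 3 to 5 must stay on the side where the equations hold.

**Step A: a suitable region.** Extend $a$ across the boundary as in Step 1; then $(\hat u,\hat v)$ is bi-Lipschitz near $P\leftrightarrow(\hat u_0,\hat v_0)$ and satisfies (10) with the extended $a$. So $t$ increases in $\hat u$ and in $\hat v$, while $r$ decreases in $\hat u$ and increases in $\hat v$, all with rates bounded below. Choose a corner $C=(\hat u_1,\hat v_1)$ close to $P$ and set
$$D=\{t>0,\ \hat u<\hat u_1,\ \hat v<\hat v_1\},\quad\hat u_1>\hat u_0,\ \hat v_1>\hat v_0,$$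
respectively
$$D=\{r>r_0,\ \hat u>\hat u_1,\ \hat v<\hat v_1\},\quad\hat u_1<\hat u_0,\ \hat v_1>\hat v_0 .$$
In the first case $t(C)>0$, and $t\le t(C)-c\,(\hat u_1-\hat u)-c\,(\hat v_1-\hat v)$ with $c>0$, so $D$ is small when $C$ is close to $P$; in the second case use $r-r_0$ in the same way. Adding to $D$ the boundary points with $t=0$ (resp. $r=r_0$) and the same strict inequalities for $\hat u,\hat v$ gives a relative neighborhood of $P$. For $x\in D$ we have $t\ge t(x)>0$ (resp. $r\ge r(x)>r_0$) on the closed coordinate rectangle spanned by $x$ and $C$. So this rectangle lies in $D$ apart from its two sides through $C$, and those lie in a slightly larger region $D^+$ of the same type.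

**Step B: the normalization.** Step 2 holds in $D^+$. In Step 3 use $C$ as base point of the double integral and as $(u_1,v_1)$ in Lemma 1(i). For $x\in D$ the closed rectangle spanned by $x$ and $C$ is compact in $D^+$, so the identity for $\psi_\varepsilon$ holds for small $\varepsilon$, and it passes to the limit if $C$ is generic: a.e. $C$ will do, by Fubini. The functions $F,G$ are slices of a bounded function, hence bounded. We get null coordinates $(u,v)$ with $\phi$ equal to a double integral of $\hat f$ from $C$.

**Step C: Lipschitz bounds on $D$.** The region $D$ need not be convex, but a function on $D$ with bounded first derivatives is still Lipschitz. Two points $x,y\in D$ are joined by two monotone coordinate paths through that corner of the rectangle they span which is nearest to $C$. These paths lie in the rectangles spanned by $x$ and $C$ and by $y$ and $C$, hence in $D$, and have total length at most $|\Delta u|+|\Delta v|$. So Step 4 gives $t,r\in C^{1,1}$ on $D$ with Lipschitz first derivatives, which extend continuously to the boundary, and likewise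 for the inverse. In Step 5 integrate from $C$. The function $\int_{v_1}^vH(u,v')\,dv'$ is Lipschitz in $u$: for two points of $D$ with the same $v$, the segments towards $v=v_1$ lie in $D$ up to their endpoints, and $H$ is Lipschitz on $D$. The other derivative is treated in the same way. Step 6 applies in $D$. $\blacksquare$

## 10. At a shock, $C^2$ is impossible

**Theorem 2.** For $P$ as in Theorem 1, the following are equivalent:

(a) some admissible transformation near $P$ makes the metric $C^2$;

(b) $e,j,s$ agree a.e. near $P$ with continuous functions;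

(c) the metric is $C^2$ near $P$ in the coordinates of Theorem 1.

If $\rho$ is locally bounded away from $0$, (b) is equivalent to $\rho$ and $w$ agreeing a.e. with continuous functions. In particular, if $\rho$ has an essential discontinuity at $P$, e.g. a shock, no admissible transformation gives a $C^2$ metric near $P$.

*Proof.* (c)$\Rightarrow$(a) is trivial.

**(a)$\Rightarrow$(b).** The purpose is to show that a $C^2$ metric makes $T$ continuous in our coordinates too. Let $y$ be the good coordinates and $z=(u,v,\text{angles})$ those of Theorem 1. The map $y(z)$ is $C^{1,1}$, and both metrics are at least $C^{1,1}$. Differentiate $g_{ab}=\partial_ay^i\,\partial_by^j\,g_{ij}(y)$ a.e. and form the combination that defines the Christoffel symbols. This gives, a.e.,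
$$\partial_a\partial_by^i=\Gamma^c_{ab}\,\partial_cy^i-\Gamma^i_{jk}(y)\,\partial_ay^j\,\partial_by^k .$$
The right side is Lipschitz, so $y(z)\in C^{2,1}$. Therefore this law can be differentiated once more a.e., and the usual computation shows that curvature transforms as a tensor a.e. The Einstein tensor is continuous in the coordinates $y$. So by Step 6, $\kappa T_{ab}(z)=G_{ab}(z)$ agrees a.e. with continuous functions. Fixing generic angles (Fubini), these are continuous functions of $(u,v)$. In (20) the factors $B,r_u,r_v$ are continuous and nonzero, so $e+2j+s$, $e-s$ and $e-2j+s$ are continuous (up to null sets), hence so are $e,j,s$.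

**(b)$\Rightarrow$(c).** The purpose is to read off continuity of second derivatives. Work on a rectangle centered at $(0,0)$ where (b) holds. By (14) and (7), $r_{uv}=q\,r_ur_v$ is continuous. By (21) and (22), since $\phi_u,\phi_v$ are continuous, $r_{vv}$ and $r_{uu}$ are continuous. So $r\in C^2$. Since $Br_ur_v=-\frac14e^{2\phi}$,
$$H=-\frac{(\mu-1)e^{2\phi}}{4r^2}-(2\mu-1)\frac{r_ur_v}{r^2}\in C^1 .$$
Then every term of (8) is $C^2$, so $\phi\in C^2$.

**Last claims.** We have $\rho=(e-s)/(1-\sigma^2)$. Moreover $e+p=\frac{\rho+p}{1-w^2}$, so $w=j/(e+p)$. Thus (b) makes $\rho$ continuous, and $w$ too if $\rho$ is bounded below. Conversely, if $\rho,w$ agree a.e. with continuous functions and $\rho$ is bounded below, then $1-w^2=(\rho+p)/(e+p)$ is locally bounded below, because $e\in L^\infty_{loc}$, and $e,j,s$ are continuous by (4). Finally, an essential discontinuity of $\rho$ at $P$ means that $\rho$ agrees a.e. with a continuous function on no neighborhood of $P$. Then (b) fails, hence (a) fails. $\blacksquare$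

## 11. One transformation for the whole open domain

**Theorem 3.** Let $D=(0,T)\times(r_0,\infty)$, $r_0\ge0$, be the open domain of a solution as above. There is a single $C^{1,1}_{loc}$ diffeomorphism $(u,v)$ of $D$ onto an open subset of $\mathbb R^2$, with $C^{1,1}_{loc}$ inverse, in which the metric is $-e^{2\phi}du\,dv+r^2d\Omega^2$ with $\phi,r\in C^{1,1}_{loc}$.

*Proof.* Call the maximal solution curves in $D$ of $\dot r=a$ outgoing leaves, and those of $\dot r=-a$ ingoing leaves.

**Step A: a curve that meets each leaf once.** We want to parametrize the set of outgoing leaves by an interval. Let $\gamma:(0,T)\to(r_0,\infty)$ be smooth with $\gamma'<0$, $\gamma(0^+)=\infty$, $\gamma(T^-)=r_0$. Let $\ell$ be an outgoing leaf, an increasing function on $(t_1,t_2)$. If $t_1=0$, then $\ell$ stays bounded near $t_1$ and $\ell-\gamma\to-\infty$. If $t_1>0$, the decreasing limit of $\ell$ at $t_1$ must be $r_0$, since otherwise the solution could be continued; so $\ell-\gamma\to r_0-\gamma(t_1)<0$. If $t_2=T$, then $\ell$ has a limit in $(r_0,\infty]$ and $\lim(\ell-\gamma)>0$.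 If $t_2<T$, maximality forces $\ell\to\infty$, so $\ell-\gamma\to\infty$. As $\ell-\gamma$ is continuous and strictly increasing, $\ell$ meets the graph of $\gamma$ exactly once. Let $\tau(x)\in(0,T)$ be the time at which the outgoing leaf through $x\in D$ does so. By continuous dependence and transversality $\tau$ is continuous, and it labels the outgoing leaves bijectively by $(0,T)$.

For ingoing leaves use an increasing $\bar\gamma$ with $\bar\gamma(0^+)=r_0$, $\bar\gamma(T^-)=\infty$. Now $\ell-\bar\gamma$ is strictly decreasing. At $t_1$ it has a positive limit: if $t_1=0$, $\ell$ tends to a limit in $(r_0,\infty]$ and $\bar\gamma\to r_0$; if $t_1>0$, $\ell\to\infty$. At $t_2$ it becomes negative: if $t_2=T$, $\ell$ is bounded and $\bar\gamma\to\infty$; if $t_2<T$, $\ell\to r_0<\bar\gamma(t_2)$. Let $\bar\tau$ be the corresponding label.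

**Step B: local labels form a $C^{2,1}$ atlas.** Cover $D$ by countably many open sets $Q_i$ with coordinates $(u_i,v_i)$ from Theorem 1 mapping $Q_i$ onto rectangles. The lines $u_i=$ const are pieces of outgoing leaves, so $\tau=\tau_i(u_i)$ on $Q_i$. The function $\tau_i$ is continuous. It is injective, because a curve $v_i=$ const is a decreasing graph and meets each increasing leaf at most once. So $\tau_i$ is a homeomorphism onto an open interval of $(0,T)$, and $\tau_i^{-1}$ is a chart there.

If $x\in Q_i\cap Q_j$, then near $x$ we have $u_j=U(u_i)$, $v_j=V(v_i)$ with $U,V\in C^{1,1}$ and $U',V'>0$, because both pairs are $C^{1,1}$ coordinates satisfying (10). Comparing the two forms of the metric, $2\phi_i=2\phi_j+\log U'+\log V'$. So $\log U'(u_i)+\log V'(v_i)$ is $C^{1,1}$; fixing one variable, $U'$ and $V'$ are $C^{1,1}$, that is, $U,V\in C^{2,1}$. Since $\phi_i,\phi_j$ are $C^{1,1}$, the transitions gain a derivative.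

If a leaf meets $Q_i$ and $Q_j$ at different places, cover the compact leaf segment between these places by finitely many $Q_k$, successive ones overlapping on the leaf. Each $Q_k$ meets the leaf in a single segment $u_k=$ const, since $\tau_k$ is injective. Composing the transitions shows that, near this leaf, $u_j$ is a $C^{2,1}$ function of $u_i$ with positive derivative. So the charts $\tau_i^{-1}$ form an oriented $C^{2,1}$ atlas of $(0,T)$.

**Step C: gluing.** Take a locally finite $C^{2,1}$ partition of unity $\chi_i$ subordinate to this atlas. In each chart the 1-form $\sum\chi_i\,du_i$ has a positive $C^{1,1}_{loc}$ coefficient. Its primitive $u$ on $(0,T)$ is $C^{2,1}_{loc}$ in each chart, with positive derivative there. It is continuous and locally injective on an interval, hence injective. Regard $u$ as a function on $D$ through $\tau$, and construct $v$ likewise from $\bar\tau$. The map $(u,v)$ is injective on $D$, because $u$ and $v$ determine the two leaves through a point, and an increasing and a decreasing graph meet at most once. On $Q_i$ it equals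 $(U(u_i),V(v_i))$ with $U,V\in C^{2,1}_{loc}$ and $U',V'>0$. So it is a local $C^{1,1}$ diffeomorphism, and by injectivity a diffeomorphism onto an open set. Finally $e^{2\phi}=e^{2\phi_i}/(U'V')\in C^{1,1}_{loc}$ and $r\in C^{1,1}_{loc}$. $\blacksquare$

## 12. Other matter models

**Theorem 4.** Let $A,B>0$ be locally Lipschitz, $r>0$, and let $G=\kappa T$ hold weakly for a spherically symmetric $T$ with $L^\infty_{loc}$ frame components $e,j,s$ and tangential pressure $p_\perp$ ($T_{\theta\theta}=r^2p_\perp$).

(i) Near each point there are null coordinates with $t,r\in C^{1,1}$, $\phi\in C^{0,1}$, $\phi=0$ on $\{u=0\}\cup\{v=0\}$, and $\phi_{uv}=-\frac{r_{uv}}r-\frac\kappa4e^{2\phi}p_\perp$. In them the metric is $C^{1,1}$ if and only if $\int_0^v\phi_{uv}\,dv'$ is Lipschitz in $u$ and $\int_0^u\phi_{uv}\,du'$ is Lipschitz in $v$ (a.e. representatives, uniform constants).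

(ii) This holds if $p_\perp=\lambda\,(e-s)+f$ with $\lambda,f$ locally Lipschitz functions of $(t,r)$; e.g. $p=\sigma^2\rho$, $0\le\sigma<1$, with or without a cosmological constant.

*Proof.* **(i)** Steps 1 to 4 used only (5), (6) and the first form of (7), $q=\frac{B-1}r-\frac\kappa2rB(e-s)$, with $p_\perp$ in place of $p$. By (16), (14) and (12), $\phi_{uv}=-\frac{r_{uv}}r+\kappa Br_ur_vp_\perp=-\frac{r_{uv}}r-\frac\kappa4e^{2\phi}p_\perp$. By the normalization, $\phi_u=\int_0^v\phi_{uv}\,dv'$ and $\phi_v=\int_0^u\phi_{uv}\,du'$ a.e. The first is Lipschitz in $v$ and the second in $u$, since $\phi_{uv}\in L^\infty$. The metric is $C^{1,1}$ exactly when $\phi_u$ and $\phi_v$ are Lipschitz, that is, when each is Lipschitz in the other variable as well.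

**(ii)** By (7), $\kappa B(e-s)=\frac2r\big(\frac{B-1}r-q\big)$. Inserting $p_\perp=\lambda(e-s)+f$ and $q\,r_ur_v=r_{uv}$,
$$\phi_{uv}=-k\,r_{uv}+\tilde H,\qquad k=\frac{1+2\lambda}r,\qquad\tilde H=r_ur_v\Big(\frac{2\lambda(B-1)}{r^2}+\kappa Bf\Big),$$
with $k$ and $\tilde H$ Lipschitz in $(u,v)$. The integrals of $\tilde H$ are Lipschitz. For the other term it suffices, exchanging $u$ and $v$ afterwards, to show that
$$\int_0^vk\,r_{uv}\,dv'=[k\,r_u]_0^v-W,\qquad W=\int_0^vk_v\,r_u\,dv',$$
is Lipschitz in $u$. The bracket is. For $W$ the danger is the second derivative $k_{uv}$; we move one derivative away by an integration by parts. Take mollifications $k_\varepsilon$ of $k$ on a smaller rectangle and $W_\varepsilon=\int_0^vk_{\varepsilon,v}\,r_u\,dv'$. Then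
$$\partial_uW_\varepsilon=\int_0^v\big(k_{\varepsilon,uv}\,r_u+k_{\varepsilon,v}\,r_{uu}\big)dv'=[k_{\varepsilon,u}\,r_u]_0^v+\int_0^v\big(k_{\varepsilon,v}\,r_{uu}-k_{\varepsilon,u}\,r_{uv}\big)dv',$$
which is bounded uniformly in $\varepsilon$, because $k$ is Lipschitz and $r\in C^{1,1}$. Since $k_{\varepsilon,v}\to k_v$ in $L^1$, $W_\varepsilon\to W$ in $L^1$, and $W$ is Lipschitz in $u$.

For $p=\sigma^2\rho$ we have $p=\lambda(e-s)$ with $\lambda=\frac{\sigma^2}{1-\sigma^2}$. A cosmological constant $\Lambda$ replaces $T$ by $T-\frac\Lambda\kappa g$, which changes $e,s,p_\perp$ by the constants $\frac\Lambda\kappa,-\frac\Lambda\kappa,-\frac\Lambda\kappa$; so only $f$ changes, by a constant. $\blacksquare$
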